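# Modified Mann iteration without summable $k_n-1$: drift along the fixed-point set

## 1. Is the summability of $k_n-1$ needed? Small cases

A theorem on a fixed point iteration carries the hypothesis that a certain series converges. The answer one would first guess is that this hypothesis is a convenience of the proof and can be dropped. We state the theorem and test the guess.

**Definition (asymptotically nonexpansive).** Let $C$ be a nonempty subset of a Banach space $X$. A map $T:C\to C$ is asymptotically nonexpansive if there are positive numbers $k_n$ with $k_n\to1$ and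
$$\|T^nx-T^ny\|\le k_n\|x-y\|\qquad(x,y\in C,\ n\ge1). \tag{1}$$

*Example A.* On $C=[-1,1]\times[-\frac12,\frac12]\subset\mathbb R^2$ let $T(x,y)=(2y,0)$. Then $T(C)\subset C$, $T$ has Lipschitz constant $2$, and $T^n=0$ for $n\ge2$. So (1) holds with $k_1=2$ and $k_n=1$ for $n\ge2$. The map is asymptotically nonexpansive but not nonexpansive.

**Definition (modified Mann iteration).** Given $x_1\in C$ ($C$ convex) and $t_n\in[0,1]$, put
$$x_{n+1}=t_nT^nx_n+(1-t_n)x_n,\qquad n\ge1. \tag{M}$$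

Note that the $n$-th step uses the $n$-th power of $T$.

A Banach space is *strictly convex* if $\|x\|,\|y\|\le1$, $x\ne y$, $0<t<1$ imply $\|(1-t)x+ty\|<1$. It is *uniformly convex* if for each $\varepsilon\in(0,2]$ there is $\eta>0$ such that $\|x\|,\|y\|\le1$ and $\|x-y\|\ge\varepsilon$ imply $\|\frac{x+y}2\|\le1-\eta$. Its norm is *Fréchet differentiable* if for each $x\ne0$ the limit of $(\|x+hy\|-\|x\|)/h$ as $h\to0$ exists uniformly in $\|y\|=1$. A Hilbert space has all three properties: the parallelogram law gives $|\frac{x+y}2|^2\le1-\frac{\varepsilon^2}4$, and the norm has gradient $x/|x|$ at $x\ne0$. We write $F(T)$ for the set of fixed points. By the theorem of Goebel–Kirk, $F(T)\neq\emptyset$ whenever $C$ is a bounded closed convex subset of a uniformly convex space and $T:C\to C$ is asymptotically nonexpansive.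

The theorem in question is Theorem 3.1 of "Fixed Point Iteration Processes for Asymptotically Nonexpansive Mappings".

**Theorem 3.1 (quoted).** Let $X$ be a uniformly convex Banach space with a Fréchet differentiable norm, $C\subset X$ nonempty, bounded, closed and convex, and $T:C\to C$ asymptotically nonexpansive such that $\sum_n(k_n-1)$ converges. Then for each $x_1\in C$ the sequence (M), with $\{t_n\}$ bounded away from $0$ and $1$, converges weakly to a fixed point of $T$.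

The question: is the conclusion still true if we only ask $k_n\to1$?

*Test on Example A.* For $n\ge2$ we have $x_{n+1}=(1-t_n)x_n$, so $x_n\to0$, the fixed point.

*Test on rotations.* Let $T(z)=e^{i\alpha}z$ on the closed unit disc, $\alpha\notin2\pi\mathbb Z$, $t_n\equiv t\in(0,1)$. Then $z_{n+1}=(1-t+te^{in\alpha})z_n$ and
$$|1-t+te^{i\psi}|^2=1-2t(1-t)(1-\cos\psi)=1-4t(1-t)\sin^2\tfrac\psi2 .$$
The numbers $\sin(n\alpha/2)$ do not tend to $0$: otherwise $|\cos(n\alpha/2)|\to1$, and $\sin((n+1)\alpha/2)=\sin\frac{n\alpha}2\cos\frac\alpha2+\cos\frac{n\alpha}2\sin\frac\alpha2\to0$ would force $\sin\frac\alpha2=0$. So infinitely many factors stay below a constant less than $1$, and $z_n\to0$, the fixed point.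

*Test on the line.* If $\dim X=1$ the sequence always converges to a fixed point, whatever the $k_n$. This is part of Theorem 3 below.

The guess passes all three tests. It is nevertheless wrong.

**Theorem 1.** Let $0<a\le t_n\le b<1$ with $V:=\sum_n|t_{n+1}-t_n|<\infty$ (for example $t_n\equiv t\in(0,1)$). In the real Hilbert space $\mathbb R\oplus\ell^2(\mathbb N;\mathbb C)$ there are a compact convex set $C$, an asymptotically nonexpansive $T:C\to C$ and a starting point such that the sequence generated by (M) does not converge weakly.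

**Theorem 2.** For every $t\in(0,\frac13]$ there is such an example, with $t_n\equiv t$, in Euclidean $\mathbb R^3$ (hence in every Hilbert space of dimension $\ge3$).

**Theorem 3.** Let $C$ be a nonempty compact convex subset of a strictly convex Banach space, $T:C\to C$ asymptotically nonexpansive, $t_n\in[a,b]\subset(0,1)$. Then $\|x_n-T^nx_n\|\to0$, $\|x_{n+1}-x_n\|\to0$, and the cluster set of $(x_n)$ is a nonempty connected subset of $F(T)$. In particular $(x_n)$ converges if $F(T)$ is a singleton. If $\dim X=1$, $(x_n)$ always converges to a fixed point.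

Theorem 1 alone answers the question: no. With the other two, the statement is true in dimension $1$ and false in Hilbert spaces of dimension $\ge3$; dimension $2$ is not settled here. We begin with Theorem 3, because it shows what a counterexample has to look like.

## 2. Monotone distances, and what compactness gives in their place

The first approach is to fix $p\in F(T)$ and follow $\|x_n-p\|$. Taking $k_n\ge1$ for simplicity, (M) and (1) give
$$\|x_{n+1}-p\|\le\big(1+t_n(k_n-1)\big)\|x_n-p\|. \tag{2}$$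
If $\sum(k_n-1)<\infty$, then $\|x_n-p\|/\prod_{j<n}(1+t_j(k_j-1))$ is nonincreasing and the product converges, so $\lim\|x_n-p\|$ exists for every $p\in F(T)$. If the sum diverges and $t_n\ge a>0$, the product diverges, (2) bounds nothing, and the approach stops here: nothing in (2) prevents $\|x_n-p\|$ from oscillating for ever. On a compact set, monotonicity can still be recovered, but only in the limit.

**Proof of Theorem 3.** Since $k_n\to1$, $\sup_nk_n<\infty$: the maps $T^n:C\to C$ are equi-Lipschitz and $T$ is continuous. By Schauder's theorem $F(T)\ne\emptyset$.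

**Step 1: pass to a two-sided limit orbit of nonexpansive maps.** Let $n_j\to\infty$ be any sequence of indices. By Arzelà–Ascoli and a diagonal argument we may pass to a subsequence such that for every $m\in\mathbb Z$
$$T^{n_j+m}\to G_m\text{ uniformly on }C,\qquad x_{n_j+m}\to y_m,\qquad t_{n_j+m}\to s_m\in[a,b]$$
(for each $m$ these are defined once $n_j+m\ge1$). As $k_{n_j+m}\to1$, each $G_m$ is nonexpansive. It fixes every point of $F(T)$, and $G_{m+1}=T\circ G_m$. Uniform convergence gives $T^{n_j+m}x_{n_j+m}\to G_my_m$, so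
$$y_{m+1}=(1-s_m)y_m+s_mG_my_m\qquad(m\in\mathbb Z). \tag{3}$$
For $p\in F(T)$ it follows that $\|y_{m+1}-p\|\le(1-s_m)\|y_m-p\|+s_m\|G_my_m-G_mp\|\le\|y_m-p\|$. So $\|y_m-p\|$ is nonincreasing in $m\in\mathbb Z$ and bounded, and we may put $\ell(p)=\lim_{m\to-\infty}\|y_m-p\|=\sup_m\|y_m-p\|$.

**Step 2: go back in time to make the distances constant.** By compactness and Arzelà–Ascoli choose $m_l\to-\infty$ such that for all $m\in\mathbb Z$: $y_{m_l+m}\to z_m$, $G_{m_l+m}\to G_m'$ uniformly, $s_{m_l+m}\to s'_m\in[a,b]$. Then for all $m$ and all $p\in F(T)$: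
$$\|z_m-p\|=\ell(p),\quad z_{m+1}=(1-s_m')z_m+s_m'G_m'z_m,\quad\|G_m'z_m-p\|\le\ell(p),\quad G'_{m+1}=T\circ G'_m .$$
Fix one $p\in F(T)$. The vector $z_{m+1}-p$ has norm $\ell(p)$ and is a proper convex combination of $z_m-p$ and $G'_mz_m-p$, both of norm $\le\ell(p)$. By strict convexity the two vectors agree: $G'_mz_m=z_m$, hence $z_{m+1}=z_m$. So $z_m=z$ does not depend on $m$, and $Tz=TG_0'z=G_1'z=z$.

**Step 3: come forward again.** Now take $p=z\in F(T)$. Then $\ell(z)=\|z_m-z\|=0$, and since $\ell(z)$ is the supremum of $\|y_m-z\|$, we get $y_m=z\in F(T)$ for all $m$.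

**Step 4: conclusions.** Every sequence of indices has a subsequence along which $x_{n_j}$ and $x_{n_j+1}$ tend to the same fixed point. So all cluster points lie in $F(T)$, $x_{n+1}-x_n\to0$, and $T^nx_n-x_n=(x_{n+1}-x_n)/t_n\to0$. The cluster set $K$ is nonempty and compact. Suppose $K=K_1\cup K_2$ with $K_1,K_2$ nonempty, compact, at distance $3\eta>0$. For large $n$, $x_n$ is within distance less than $\eta$ of $K$ and $\|x_{n+1}-x_n\|<\eta$. As $x_n$ is near $K_1$ infinitely often and near $K_2$ infinitely often, for infinitely many $n$ the point $x_n$ is within $\eta$ of $K_1$ and $x_{n+1}$ within $\eta$ of $K_2$; then $\|x_{n+1}-x_n\|>\eta$, a contradiction. So $K$ is connected. If $F(T)$ is a singleton, there is only one cluster point in the compact set $C$, so $(x_n)$ converges.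

**Step 5: dimension 1.** Identify $X$ with $\mathbb R$. First, $F(T)$ is a closed interval $[p,q]$: it is closed, and if $x<y$ are fixed and $x<z<y$, then $T^nz\le x+k_n(z-x)$ and $T^nz\ge y-k_n(y-z)$, so $T^nz\to z$ and $Tz=\lim T^{n+1}z=z$. If $p=q$ we are done. If $p<q$ and some $x_n\in F(T)$, the sequence is constant from then on. If $p<q$ and no $x_n$ lies in $F(T)$, then, since $x_{n+1}-x_n\to0$, the sequence eventually cannot jump across $[p,q]$; it stays on one side, and $\mathrm{dist}(x_n,F(T))\to0$ makes it converge to the endpoint on that side. $\blacksquare$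

So on a compact set in a strictly convex space the sequence can fail to converge only in one way: it must drift along a continuum of fixed points, with steps tending to $0$, and turn back infinitely often.

## 3. A conserved quantity that averaging does not conserve

We work in $\mathbb R\oplus E$ with $E$ a real Hilbert space, and write $|\cdot|$ for Hilbert norms. The fixed points will form a segment on the $x$-axis, and the $E$-component $w$ will tend to $0$ while driving $x$ back and forth. The whole design rests on the identity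
$$|(1-t)w+tw'|^2=(1-t)|w|^2+t|w'|^2-t(1-t)|w-w'|^2. \tag{4}$$

*Driving $x$.* Let $S$ act on $w$, let $b(w)=\pm|w|^2$, let $\tau$ clamp a real number to an interval $[-\frac\xi2,\frac\xi2]$, and try
$$T_0(x,w)=\big(\tau(x+b(w))-b(Sw),\,Sw\big).$$
Put $c=x+b(w)$. Then $T_0$ replaces $c$ by $\tau(c)$, so inside the clamp $c$ is conserved. The average of $p$ and $T_0^np$ does not conserve it: by (4), with $v=S^nw-w$, the value of $c$ at the average is $(1-t)c+t\tau(c)\mp t(1-t)|v|^2$. So $b=-|w|^2$ pushes $c$ up and $b=+|w|^2$ pushes it down, by $t(1-t)|v|^2$ per step.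

*First obstacle.* $T_0$ is not asymptotically nonexpansive. Take $E=\mathbb C$, $S=\lambda e^{i\alpha}$ with $0<\lambda<1$ on a small disc $|w|\le\rho$ with $\rho^2<\frac\xi2$, and $b=-|w|^2$. Then $T_0^n\to(\tau(x-|w|^2),0)$ uniformly on $[-\xi,\xi]\times\{|w|\le\rho\}$, and under (1) the limit would be nonexpansive. But at $(0,w)$ with $0<|w|<\rho$ the clamp is inactive and the gradient of $x-|w|^2$ is $(1,-2w)$, of length $\sqrt{1+4|w|^2}>1$.

The cure is to conserve $R(x,w)=x(1-A|w|^2)+b(w)$ instead. At $(0,w)$ its gradient is $(1-A|w|^2,-2w)$, with squared length $1-(2A-4)|w|^2+A^2|w|^4$, which is $\le1$ as soon as $A^2|w|^2\le2A-4$. The factor $1-A|w|^2$ loses in the $x$-direction as much as the shear by $b$ gains. Section 5 carries this out.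

*Second obstacle.* How far can $x$ be driven? If $S0=0$ and $S^n$ is nonexpansive for every $n$, then (4) gives $|w_{n+1}|^2\le|w_n|^2-t_n(1-t_n)|w_n-S^nw_n|^2$, hence
$$\sum_nt_n(1-t_n)|w_n-S^nw_n|^2\le|w_1|^2. \tag{5}$$
An oscillator of initial size $r$ can move $x$ by no more than a multiple of $r^2$. We need infinitely many moves of one fixed size, and to have $k_n\to1$ and compactness the sizes must tend to $0$. So we need oscillators in the plane, with Lipschitz constants of all powers as close to $1$ as we like, for which the left side of (5) exceeds $|w_1|^2$ by as large a factor as we like. These are constructed next.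

## 4. A curve on which the radial loss has mean zero

Identify $\mathbb C=\mathbb R^2$. On the circle the budget (5) is spent because $|1-t+te^{i\psi}|^2=1-t(1-t)\psi^2+O(\psi^4)$: the chord of a circle lies inside. Replace the circle by a closed curve $\Gamma=e^\zeta$, $\zeta(\theta+2\pi)=\zeta(\theta)+2\pi i$, $\mathrm{Im}\,\zeta'>0$, and the rotation by $s\Gamma(\theta)\mapsto s\Gamma(\theta+\psi)$. Write the average of these two points, with weights $1-t$ and $t$, as $s^+\Gamma(\theta^+)$. The computation in the proof of Lemma 2 below, which to second order uses only smoothness, periodicity and $\mathrm{Im}\,\zeta'>0$, gives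
$$\log s^+-\log s=-\tfrac12t(1-t)\psi^2P(\theta)+O(\psi^3),\qquad P=|\zeta'|^2+\frac{\mathrm{Im}\big(\overline{\zeta'}\zeta''\big)}{\mathrm{Im}\,\zeta'}, \tag{6}$$
and $\theta^+=\theta+t\psi+O(\psi^2)$. For the circle $\zeta=i\theta$ this is $P=1$. We want the mean of $P$ to be $0$, so that after many turns nothing is lost.

*Wiggling the radius alone fails.* With $\zeta=i\theta+\varrho(\theta)$, $\varrho$ real, we get $\overline{\zeta'}\zeta''=(\varrho'-i)\varrho''$ and $\mathrm{Im}\,\zeta'=1$, so $P=1+\varrho'^2-\varrho''$. The mean is $1$ plus the mean of $\varrho'^2$: worse than the circle. What is missing is a correlation between bending and speed. If the valleys of the wiggle, where chords lie outside the curve, are passed at higher speed, then their chords are longer and their gain counts more. This is achieved by $\zeta=i\theta-\frac\delta ke^{-ik\theta}$: its radius $e^{-(\delta/k)\cos k\theta}$ is smallest where its angular speed $1+\delta\cos k\theta$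 is largest. The mean gain will be $k(1-\sqrt{1-\delta^2})\approx\frac12k\delta^2$. It balances the loss $\approx1$ when $\delta\approx\sqrt{2/k}$, so the distortion $\delta$ of the plane tends to $0$ as the frequency $k$ grows.

**The parameters $k$ and $\delta$.** For integers $k\ge130$ let $u=u_k=\frac12\big(k-\sqrt{(k-2)^2+4}\big)$, the smaller root of $g(u)=u^2-ku+k-2$. As $g(0)>0>g(1)=-1$, we have $0<u<1$. With $u=1-e$ the equation $g(u)=0$ reads $e^2+(k-2)e=1$, so $1-u\le\frac1{k-2}$. Put $\delta=\delta_k=\sqrt{1-u^2}$; then $\delta\le\sqrt{2(1-u)}\le\sqrt{2/(k-2)}\le\frac18$, and $\delta_k\to0$ as $k\to\infty$. Since $u=\sqrt{1-\delta^2}$ and $1+\delta^2-k(1-u)=2-u^2-k+ku=-g(u)$,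
$$1+\delta^2-k\big(1-\sqrt{1-\delta^2}\big)=0. \tag{7}$$
Put $\zeta(\theta)=i\theta-\frac\delta ke^{-ik\theta}$, $\Gamma=e^\zeta$ (which is $2\pi$-periodic), and $\Psi(se^{i\theta})=s\Gamma(\theta)$ for $s\ge0$.

**Lemma 1.** $\mathrm{Lip}(\Psi-\mathrm{id})\le2\delta$. Hence $\Psi$ is a homeomorphism of $\mathbb C$ with $\mathrm{Lip}\,\Psi\le1+2\delta$ and $\mathrm{Lip}\,\Psi^{-1}\le(1-2\delta)^{-1}$. Also $e^{-\delta/k}|z|\le|\Psi(z)|\le e^{\delta/k}|z|$.

*Proof.* We have $\Psi(z)=ze^{-\phi(z)}$ with $\phi=\frac\delta ke^{-ik\theta}$. So $|\phi|\le\delta/k$, and since $\phi$ depends only on the angle, $|D\phi|=|\partial_\theta\phi|/|z|=\delta/|z|$. For $z\ne0$,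
$$D(\Psi-\mathrm{id})h=(e^{-\phi}-1)h-ze^{-\phi}\,D\phi\,h$$
has norm at most $\big[(e^{\delta/k}-1)+e^{\delta/k}\delta\big]|h|\le(0.4\delta+1.4\delta)|h|\le2\delta|h|$. Integrate along segments (through $0$ by continuity). Since $2\delta\le\frac14<1$, $\Psi=\mathrm{id}+(\Psi-\mathrm{id})$ satisfies $|\Psi(z)-\Psi(z')|\ge(1-2\delta)|z-z'|$. It is onto, because $z\mapsto w-(\Psi-\mathrm{id})(z)$ is a contraction whose fixed point solves $\Psi(z)=w$. The last claim follows from $|\mathrm{Re}\,\phi|\le\delta/k$. $\square$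

In particular every $w\ne0$ is $s\Gamma(\theta)$ with a unique $s>0$ and a $\theta$ unique mod $2\pi$.

The next lemma says that the "radius" $s_n$ hardly moves over a long run of averaging steps with rotation angles $n\alpha$. The scales are these: over $M$ steps the squared displacements add up to about $\sum(n\alpha)^2\approx\frac13\alpha^2M^3$, while the bound on the change of $\log s$ is of order $M\alpha+M^4\alpha^3$. With $M\approx Z\alpha^{-2/3}$ the first is $\frac13Z^3$, as large as we like, and the second is $(Z+Z^4)\alpha^{1/3}$, as small as we like.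

**Lemma 2 (averaging).** Let $t_n\in[0,1]$, $V=\sum|t_{n+1}-t_n|<\infty$. There is a constant $K_1$ depending only on $k,V$ such that the following holds. Let $\alpha>0$, $1\le p\le q$, $q\alpha\le\frac1{16}$, and let $w_n=s_n\Gamma(\theta_n)\ne0$ $(p\le n\le q+1)$ satisfy
$$w_{n+1}=(1-t_n)s_n\Gamma(\theta_n)+t_n(1-\varepsilon_n)s_n\Gamma(\theta_n+n\alpha),\qquad0\le\varepsilon_n\le2^8(n\alpha)^3\qquad(p\le n\le q).$$
Then $|\log s_m-\log s_p|\le K_1(q\alpha+q^4\alpha^3)$ for $p\le m\le q+1$. (If only $w_p\ne0$ is known, then $w_n\ne0$ for $p\le n\le q+1$ is automatic.)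

*Proof.* Constants in $O(\cdot)$ depend only on $k$. Write $\psi=\psi_n=n\alpha\le\frac1{16}$, $t=t_n$, $\ell_n=\log s_n$. All derivatives of $\zeta$ are bounded, and $|\zeta'|\le1+\delta\le\frac98$.

**Step 1: logarithmic coordinates.** The map $\mathcal L(\ell,\theta)=\ell+\zeta(\theta)$ is a bijection $\mathbb R^2\to\mathbb C$ with Lipschitz inverse. Indeed $\mathrm{Im}\,\zeta=\theta+\frac\delta k\sin k\theta$ has derivative $1+\delta\cos k\theta\ge1-\delta$, so the imaginary part determines $\theta$ in a Lipschitz way, and then the real part determines $\ell$. Moreover $e^{\mathcal L(\ell,\theta)}=e^\ell\Gamma(\theta)$.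

**Step 2: expand one step to second order.** Let $\Delta=\zeta(\theta_n+\psi)-\zeta(\theta_n)$ and $Y=(1-\varepsilon_n)e^\Delta-1$, so that $w_{n+1}=w_n(1+tY)$. Since $|\Delta|\le\frac98\psi$, $|e^\Delta-1|\le\frac98\psi e^{9\psi/8}\le0.08$. Also $\varepsilon_n\le2^8\psi^3\le\psi\le\frac1{16}$. So $|Y|\le0.08+\frac1{16}\cdot1.08\le\frac12$ and $|Y|=O(\psi)$. In particular $w_{n+1}\ne0$, which proves the parenthesis, and we may choose the angle $\theta_{n+1}$ (mod $2\pi$) so that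
$$\mathcal L(\ell_{n+1},\theta_{n+1})=\mathcal L(\ell_n,\theta_n)+\log(1+tY)$$
with the principal logarithm. With derivatives of $\zeta$ taken at $\theta_n$, $\Delta=\zeta'\psi+\frac12\zeta''\psi^2+O(\psi^3)$ and $e^\Delta=1+\Delta+\frac12\Delta^2+O(\psi^3)$, and $\varepsilon_n=O(\psi^3)$, so $Y=\zeta'\psi+\frac12(\zeta''+\zeta'^2)\psi^2+O(\psi^3)$. Since $|\log(1+z)-z+\frac12z^2|\le|z|^3$ for $|z|\le\frac12$,
$$\log(1+tY)=t\zeta'\psi+\tfrac t2(\zeta''+\zeta'^2)\psi^2-\tfrac{t^2}2\zeta'^2\psi^2+O(\psi^3).$$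
Subtract $\zeta(\theta_n+t\psi)-\zeta(\theta_n)=t\zeta'\psi+\frac{t^2}2\zeta''\psi^2+O(\psi^3)$:
$$\log(1+tY)=\zeta(\theta_n+t\psi)-\zeta(\theta_n)+H+O(\psi^3),\qquad H=\tfrac12t(1-t)\psi^2(\zeta''+\zeta'^2).$$

**Step 3: read off the change of $\ell$.** Write $\ell_{n+1}=\ell_n+\mu$ and $\theta_{n+1}=\theta_n+t\psi+\nu$. By Step 2,
$$\mathcal L(\ell_n+\mu,\theta_n+t\psi+\nu)-\mathcal L(\ell_n,\theta_n+t\psi)=H+O(\psi^3)=O(\psi^2),$$
so $\mu,\nu=O(\psi^2)$ because $\mathcal L^{-1}$ is Lipschitz. The left side equals $\mu+\zeta'(\theta_n+t\psi)\nu+O(\nu^2)=\mu+\zeta'(\theta_n)\nu+O(\psi^3)$. Hence $\mu+\zeta'\nu=H+O(\psi^3)$. Multiply by $\overline{\zeta'}$ and take imaginary parts; the term $|\zeta'|^2\nu$ is real and drops out, $\mathrm{Im}\,\overline{\zeta'}=-\mathrm{Im}\,\zeta'$, and $\mathrm{Im}\,\zeta'\ge1-\delta$. We get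
$$\mu=-\tfrac12t(1-t)\psi^2P(\theta_n)+O(\psi^3),\qquad P=\frac{\mathrm{Im}\big(\overline{\zeta'}(\zeta''+\zeta'^2)\big)}{\mathrm{Im}\,\zeta'},$$
which is the $P$ of (6), since $\overline{\zeta'}\zeta'^2=|\zeta'|^2\zeta'$.

**Step 4: the mean of $P$ is zero.** Here $\zeta'=i(1+\delta e^{-ik\theta})$ and $\zeta''=k\delta e^{-ik\theta}$, so $\overline{\zeta'}\zeta''=-i(1+\delta e^{ik\theta})k\delta e^{-ik\theta}=-ik\delta(e^{-ik\theta}+\delta)$, with imaginary part $-k\delta(\delta+\cos k\theta)$. Hence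
$$P(\theta)=|1+\delta e^{-ik\theta}|^2-k\delta\,\frac{\delta+\cos k\theta}{1+\delta\cos k\theta}.$$
The first term has mean $1+\delta^2$. Further, $\delta\frac{\delta+\cos k\theta}{1+\delta\cos k\theta}=1-\frac{1-\delta^2}{1+\delta\cos k\theta}$, and the mean of $\frac1{1+\delta\cos k\theta}$ is $(1-\delta^2)^{-1/2}$. So the mean of $P$ is $1+\delta^2-k(1-\sqrt{1-\delta^2})=0$ by (7). Therefore $P=Q'$ with $Q$ smooth and $2\pi$-periodic; $Q$ depends only on $k$.

**Step 5: sum by parts.** As $\theta_{n+1}-\theta_n=t\psi+O(\psi^2)$, we have $Q(\theta_{n+1})-Q(\theta_n)=P(\theta_n)t\psi+O(\psi^2)$, so Step 3 becomes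
$$\ell_{n+1}-\ell_n=-\tfrac12a_n\big[Q(\theta_{n+1})-Q(\theta_n)\big]+O(\psi_n^3),\qquad a_n=(1-t_n)n\alpha .$$
Abel summation gives, for $p<m\le q+1$,
$$\sum_{n=p}^{m-1}a_n[Q(\theta_{n+1})-Q(\theta_n)]=a_{m-1}Q(\theta_m)-a_pQ(\theta_p)-\sum_{n=p+1}^{m-1}(a_n-a_{n-1})Q(\theta_n).$$
Here $a_{m-1},a_p\le q\alpha$, and $a_n-a_{n-1}=(1-t_n)\alpha+(t_{n-1}-t_n)(n-1)\alpha$ gives $|a_n-a_{n-1}|\le\alpha+q\alpha|t_n-t_{n-1}|$. So the sum is at most $\|Q\|_\infty(3+V)q\alpha$ in absolute value. The at most $q$ error terms add up to $O(q\cdot q^3\alpha^3)$. $\square$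

## 5. Coupling the oscillators to the $x$-axis

Fix $A=32$, $\xi=2^{-7}$, $\rho=2^{-6}$, so $A\xi=\frac14$ and $A\rho^2=2^{-7}$. Let $E$ be a real Hilbert space, $B\subset E$ convex, $0\in B$, $|w|\le\rho$ on $B$; let $S:B\to B$; and let $b:B\to\mathbb R$ satisfy
$$|b(w)|\le|w|^2,\qquad|b(w)-b(w')|\le3\rho|w-w'|. \tag{8}$$
Let $\tau(c)=\max(-\frac\xi2,\min(\frac\xi2,c))$,
$$R(x,w)=x(1-A|w|^2)+b(w),\qquad X(c,w)=\frac{c-b(w)}{1-A|w|^2},$$
$$T(x,w)=\big(X(\tau(R(x,w)),Sw),\,Sw\big)\qquad\text{on }C=[-\xi,\xi]\times B\subset\mathbb R\oplus E .$$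
Since $(\frac\xi2+\rho^2)/(1-A\rho^2)=(2^{-8}+2^{-12})/(1-2^{-7})\le\xi$, we have $T(C)\subset C$. Since $R(X(c,w),w)=c$ and $\tau\circ\tau=\tau$, induction gives for $n\ge1$
$$T^n(x,w)=\big(X(\tau(R(x,w)),S^nw),\,S^nw\big),\qquad R(T^n(x,w))=\tau(R(x,w)). \tag{9}$$
On $C$ we have $|R|\le\xi+\rho^2\le2\xi$.

Lemma 3 bounds the Lipschitz constant of $T^n$. At a given time $n$ the directions of $E$ will be of two kinds: those that $S^n$ has already contracted strongly ($E_<$), and those in which everything is still small and almost isometric ($E_\ge$). The term $A|w|^2$ is what makes the first kind harmless.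

**Lemma 3.** Let $n\ge1$, $\kappa\in[1,\frac32]$, $r\in[0,2^{-6}]$, and let $p(\sigma)=(x(\sigma),w(\sigma))$, $\sigma\in[0,1]$, be a segment in $C$ with velocity $\dot p=(\dot x,\dot w)$. Let $w'(\sigma)=S^nw(\sigma)$ and suppose $w'$, $b(w)$, $b(w')$ are Lipschitz in $\sigma$. Suppose that for a.e. $\sigma$ there is an orthogonal decomposition $E=E_<\oplus E_\ge$ (possibly depending on $\sigma$; subscripts denote the projections at $\sigma$) with

(i) $|w'_<|\le\frac14|w_<|$, $|\dot w'_<|\le\frac14|\dot w_<|$;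

(ii) $|w_\ge|,|w'_\ge|\le r$, $|\dot w'_\ge|\le\kappa|\dot w_\ge|$;

(iii) $|\frac d{d\sigma}b(w)|\le3(|w_<||\dot w_<|+|w_\ge||\dot w_\ge|)$, and the same with $w'$ in place of $w$.

Then the images under $T^n$ of the endpoints have distance at most $(\kappa+12r)|\dot p|$.

*Proof.* A Lipschitz curve in a Hilbert space is a.e. differentiable and is the integral of its derivative. The image curve $(x',w')=T^n(x,w)$ is Lipschitz, by (9) and the hypotheses, and $|\dot p|$ is constant. So it suffices to bound $|(\dot x',\dot w')|$ a.e. Let $c=R(x,w)$ and $y=|w_<|\le2^{-6}$.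

**Step 1: differentiate the conserved quantity.** From $(1-A|w'|^2)x'=\tau(c)-b(w')$,
$$(1-A|w'|^2)\dot x'=\tfrac d{d\sigma}\tau(c)-\tfrac d{d\sigma}b(w')+2Ax'\langle w',\dot w'\rangle.$$
Since $\tau$ is $1$-Lipschitz, $|\frac d{d\sigma}\tau(c)|\le|\dot c|$, and $\dot c=(1-A|w|^2)\dot x-2Ax\langle w,\dot w\rangle+\frac d{d\sigma}b(w)$. As $2A\xi=\frac12$ and $|\langle w,\dot w\rangle|\le y|\dot w_<|+r|\dot w_\ge|$,
$$|\dot c|\le(1-A|w|^2)|\dot x|+3.5\big(y|\dot w_<|+r|\dot w_\ge|\big).$$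
In the same way the other two terms together are at most $3.5(\frac1{16}y|\dot w_<|+\kappa r|\dot w_\ge|)$, by (i) and (ii). With $3.5\cdot\frac{17}{16}\le3.72$ and $3.5(1+\kappa)\le8.75$, the right side is at most
$$(1-Ay^2)|\dot x|+3.72\,y|\dot w_<|+8.75\,r|\dot p|\ \le\ (1+0.059+0.137)|\dot p|\le1.2|\dot p|.$$

**Step 2: divide by $1-A|w'|^2$.** Let $D_0=1-\frac1{16}Ay^2=1-2y^2$. Since $|w'|^2\le\frac1{16}y^2+r^2$ and $D_0(D_0-Ar^2)\ge\frac12$ (because $2y^2\le2^{-11}$, $Ar^2\le2^{-7}$),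
$$\frac1{1-A|w'|^2}\le\frac1{D_0-Ar^2}=\frac1{D_0}+\frac{Ar^2}{D_0(D_0-Ar^2)}\le\frac1{D_0}+2Ar^2 .$$
Now $2Ar^2\cdot1.2\le1.2r$ (as $r\le\frac1{64}$), $8.75/D_0\le8.8$, $3.72/D_0\le4$, and $\frac{1-32y^2}{1-2y^2}=1-\frac{30y^2}{1-2y^2}\le1-30y^2$. So
$$|\dot x'|\le m+12r|\dot p|,\qquad m=(1-30y^2)|\dot x|+4y|\dot w_<|.$$

**Step 3: absorb the shear.** This is where $A$ pays. Since $0\le1-30y^2\le1$ and $8y|\dot x||\dot w_<|\le30y^2\dot x^2+\frac{16}{30}|\dot w_<|^2$,
$$m^2\le(1-30y^2)\dot x^2+8y|\dot x||\dot w_<|+16y^2|\dot w_<|^2\le\dot x^2+\big(\tfrac{16}{30}+2^{-8}\big)|\dot w_<|^2 .$$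
By (i), $|\dot w'_<|^2\le\frac1{16}|\dot w_<|^2$, and $\frac{16}{30}+2^{-8}+\frac1{16}<1$. So $m^2+|\dot w'_<|^2\le\dot x^2+|\dot w_<|^2$. Adding $|\dot w'_\ge|^2\le\kappa^2|\dot w_\ge|^2$ gives $m^2+|\dot w'|^2\le\kappa^2|\dot p|^2$, and therefore $|(\dot x',\dot w')|\le(\kappa+12r)|\dot p|$. $\square$

Lemma 4 computes how $c=R$ changes under averaging. The main effect is $-t(1-t)\beta$, where $\beta$ is the convexity defect of $b$; all other terms are either harmless (they move $c$ towards $\tau(c)$) or at most half of $t(1-t)|v|^2$.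

**Lemma 4.** Let $p=(x,w)\in C$, $T^np=(x',w')$ with $n\ge1$, $t\in[0,1]$, $\bar p=(1-t)p+tT^np=(\bar x,\bar w)$, $c=R(p)$, $\bar c=R(\bar p)$, $v=w'-w$, and suppose $b(\bar w)=(1-t)b(w)+tb(w')-t(1-t)\beta$. Then for some $\omega\in[0,1]$ and some $e$ with $|e|\le\frac12|v|^2$,
$$\bar c=(1-\omega)c+\omega\tau(c)-t(1-t)(\beta+e).$$
Consequently
$$\bar c\ge\min(c,\tfrac\xi2)-t(1-t)(\beta+e),\qquad\bar c\le\max(c,-\tfrac\xi2)-t(1-t)(\beta+e). \tag{10}$$

*Proof.* Let $g=x'-x$.

**Step 1: the exact formula.** The polynomial $f(\sigma)=(x+\sigma g)|w+\sigma v|^2$ has $\sigma^2$-coefficient $x|v|^2+2g\langle w,v\rangle$ and $\sigma^3$-coefficient $g|v|^2$. Since $t^2-t=-t(1-t)$ and $t^3-t=-t(1-t)(1+t)$,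
$$f(t)-(1-t)f(0)-tf(1)=-t(1-t)\big[x|v|^2+2g\langle w,v\rangle+(1+t)g|v|^2\big].$$
Here $f(t)=\bar x|\bar w|^2$, and $R(T^np)=\tau(c)$ by (9). So
$$\bar c=(1-t)c+t\tau(c)-t(1-t)\big[\beta-Ax|v|^2-Ag\big(2\langle w,v\rangle+(1+t)|v|^2\big)\big].$$

**Step 2: split $g$.** Subtracting $(1-A|w|^2)x+b(w)=c$ from $(1-A|w'|^2)x'+b(w')=\tau(c)$ gives
$$(1-A|w'|^2)g=\tau(c)-c+Ax(|w'|^2-|w|^2)+b(w)-b(w').$$
So $g=g_1+g_2$ with $g_1$ a nonnegative multiple of $\tau(c)-c$, $|g_1|\le1.01|\tau(c)-c|$, and $|g_2|\le1.01(\frac14\cdot2\rho+3\rho)|v|\le3.6\rho|v|$, by (8).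

**Step 3: estimate.** Since $|v|\le2\rho$, $A\big|2\langle w,v\rangle+(1+t)|v|^2\big|\le A\cdot6\rho|v|=3|v|\le0.1$. So the $g_1$-part contributes $t(1-t)\vartheta(\tau(c)-c)$ with $|\vartheta|\le\frac14$. The remaining terms $-Ax|v|^2-Ag_2(\cdots)$ form $e$, and $|e|\le(\frac14+3\cdot\frac{3.6}{64})|v|^2\le\frac12|v|^2$. Put $\omega=t+t(1-t)\vartheta\in[0,1]$. For (10): $(1-\omega)c+\omega\tau(c)$ lies between $c$ and $\tau(c)$, hence is $\ge\min(c,\frac\xi2)$ and $\le\max(c,-\frac\xi2)$. $\square$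

## 6. Infinitely many oscillators: proof of Theorem 1

Let $t_n$ be as in Theorem 1. First we build one oscillator that exceeds the budget (5) by a prescribed amount.

**Lemma 5.** Let $k\ge130$, $L>0$. There is $\alpha\in(0,1)$ such that, with $\lambda=1-\alpha^3$, $\pi$ the nearest-point projection onto the closed unit disc, $N(z)=\lambda e^{i\alpha}\pi(z)$ and $\tilde S=\Psi N\Psi^{-1}$, the sequence $w_1=\Psi(\frac12)$, $w_{n+1}=(1-t_n)w_n+t_n\tilde S^nw_n$ satisfies
$$L\le D:=\sum_nt_n(1-t_n)|w_n-\tilde S^nw_n|^2<\infty.$$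

*Proof.* Since $|N(z)|\le\lambda<1$, $N^n(z)=\lambda^ne^{in\alpha}\pi(z)$ for $n\ge1$. Let $t_*=\min(a(1-a),b(1-b))$, so $t_n(1-t_n)\ge t_*$.

**Step 1: choose the scales.** Choose $Z\ge1$ with $t_*2^{-8}Z^3/24\ge L$, and then $\alpha\in(0,1)$ so small that $Z\alpha^{1/3}\le\frac1{16}$ and $K_1(Z+Z^4)\alpha^{1/3}\le\log2$, with $K_1$ from Lemma 2. Let $M=\lfloor Z\alpha^{-2/3}\rfloor\ge\frac12Z\alpha^{-2/3}$. Then $M\alpha\le Z\alpha^{1/3}\le\frac1{16}$ and $M^4\alpha^3\le Z^4\alpha^{1/3}$.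

**Step 2: the radius stays in $[\frac14,1]$ up to time $M+1$.** Let $(\hat w_n)_{n\le M+1}$ come from the same recursion with $\pi$ omitted. If $\hat w_n=s_n\Gamma(\theta_n)$, the image point is $\Psi(\lambda^ns_ne^{i(\theta_n+n\alpha)})=\lambda^ns_n\Gamma(\theta_n+n\alpha)$. So this is the recursion of Lemma 2 with $p=1$, $q=M$, $s_1=\frac12$, $\varepsilon_n=1-\lambda^n\le n\alpha^3\le(n\alpha)^3$. By Lemma 2, $|\log s_n-\log\frac12|\le\log2$, so $s_n\in[\frac14,1]$ for $n\le M+1$. As $|\Psi^{-1}\hat w_n|=s_n\le1$, the projection $\pi$ is inactive along this orbit, and $w_n=\hat w_n$ for $n\le M+1$.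

**Step 3: $D\ge L$.** For $n\le M$ put $z=\Psi^{-1}(w_n)$, $z'=\lambda^ne^{in\alpha}z$. The distance from $z$ to the line through $0$ and $z'$ is $|z|\sin(n\alpha)$, so $|z-z'|\ge s_n\sin(n\alpha)\ge\frac18n\alpha$, and by Lemma 1 $|w_n-\tilde S^nw_n|\ge(1-2\delta)\frac18n\alpha\ge\frac1{16}n\alpha$. Hence $D\ge t_*2^{-8}\alpha^2\sum_{n\le M}n^2\ge t_*2^{-8}\alpha^2M^3/3\ge t_*2^{-8}Z^3/24\ge L$.

**Step 4: $D<\infty$.** With $\kappa=\frac{1+2\delta}{1-2\delta}$ we have $|\tilde S^nw|\le\kappa\lambda^n|w|$. So $|w_{n+1}|\le(1-a+\kappa\lambda^n)|w_n|$, $w_n\to0$ geometrically, and $|w_n-\tilde S^nw_n|\le(1+\kappa)|w_n|$. $\square$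

**Proof of Theorem 1.**

**Step 1: choose oscillators that act one after another.** Let $n_1=1$. Given $n_i$:

* choose $k_i\ge130$ with $\kappa_i:=\frac{1+2\delta_{k_i}}{1-2\delta_{k_i}}\le1+2^{-i}$; write $\Psi_i$ for the map $\Psi$ of Section 4 with $k=k_i$;
* apply Lemma 5 with $k=k_i$ and $L_i=n_i2^{i+10}$ to get $\alpha_i,\lambda_i,\tilde S_i,D_i$;
* put $r_i^2=8\xi/D_i$ and $S_i(w)=r_i\tilde S_i(w/r_i)$ on $\mathbb C$;
* let $w_{i,1}=r_i\Psi_i(\frac12)$, $w_{i,n+1}=(1-t_n)w_{i,n}+t_nS_i^nw_{i,n}$, $v_{i,n}=S_i^nw_{i,n}-w_{i,n}$, $d_{i,n}=t_n(1-t_n)|v_{i,n}|^2$.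

By scaling, $\sum_nd_{i,n}=r_i^2D_i=8\xi$: every oscillator has the same total effect, however small $r_i$ is. Finally choose $n_{i+1}>n_i$ with
$$\sum_{n\ge n_{i+1}}\ \sum_{j\le i}d_{j,n}\le2^{-i}\xi. \tag{11}$$

We record two facts. First, $S_i(0)=0$, $\mathrm{Lip}(S_i^n)\le\kappa_i\lambda_i^n$, and $|S_iw|\le e^{\delta_{k_i}/k_i}r_i\le2r_i$. So $S_i$ maps $B_i=\{|w|\le2r_i\}$ into itself, and $w_{i,n}\in B_i$ for all $n$, because $B_i$ is convex. Second, $r_i^2\le8\xi/L_i=2^{-4}/L_i=2^{-14-i}/n_i$. So $\sum_i4r_i^2\le\sum_i2^{-12-i}\le2^{-12}=\rho^2$, and since $d_{i,n}\le\frac14(4r_i)^2=4r_i^2$,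
$$\sum_{n<n_i}d_{i,n}\le4n_ir_i^2\le2^{-i}\xi. \tag{12}$$
So oscillator $i$ does almost nothing before time $n_i$ (it is too small) and almost nothing after time $n_{i+1}$ (it has died out).

**Step 2: the map.** Let $E=\ell^2(\mathbb N;\mathbb C)$, $B=\prod_iB_i$, $S(w)=(S_iw_i)_i$, $b(w)=\sum_i(-1)^i|w_i|^2$. Then $|w|\le\rho$ on $B$, $|b(w)|\le|w|^2$, and $|b(w)-b(w')|\le2\rho|w-w'|$, as $b$ is a diagonal quadratic form with entries $\pm1$. So the requirements of Section 5 hold, and they define $T$ on $C=[-\xi,\xi]\times B$. Since $\sum r_i^2<\infty$, $C$ is compact; it is convex.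

**Step 3: $T$ is asymptotically nonexpansive.** For $n\ge1$ let
$$I(n)=1+\max\{m\in\{0,\dots,n\}:\ \kappa_i\lambda_i^n\le\tfrac14\text{ for all }i\le m\}.$$
Since $\lambda_i<1$, $I(n)\to\infty$. Apply Lemma 3 to an arbitrary segment in $C$, with $I=I(n)$, $E_<$ the planes $i<I$, $E_\ge$ the planes $i\ge I$, $\kappa=\sup_{i\ge I}\kappa_i\in[1,\frac32]$ and $r=(\sum_{i\ge I}4r_i^2)^{1/2}\le2^{-6}$. The curve $w'=S^nw$ is Lipschitz because $\sup_i\mathrm{Lip}(S_i^n)<\infty$, so $b(w)$ and $b(w')$ are Lipschitz too. At a.e. $\sigma$ the components satisfy $|\dot w'_i|\le\kappa_i\lambda_i^n|\dot w_i|$. Condition (i) holds since for $i<I$ we have $\mathrm{Lip}(S_i^n)\le\frac14$ and $S_i^n(0)=0$. Condition (ii) holds since $w_i,w_i'\in B_i$ and $\kappa_i\lambda_i^n\le\kappa_i$. Condition (iii) holds since $\frac d{d\sigma}b(w)=2\sum_i(-1)^i\langle w_i,\dot w_i\rangle$, and likewise for $w'$. So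
$$\mathrm{Lip}(T^n)\le k_n:=\sup_{i\ge I(n)}\kappa_i+12\Big(\sum_{i\ge I(n)}4r_i^2\Big)^{1/2}\longrightarrow1 .$$

**Step 4: the orbit.** Start (M) at $(0,(w_{i,1})_i)$. By (9) the $E$-component at step $n$ is $w_n=(w_{i,n})_i$. Let $x_n$ now denote the real component and $c_n=R(x_n,w_n)$. Each $w_{i,n}\to0$ as $n\to\infty$, and $|w_{i,n}|\le2r_i$ with $\sum r_i^2<\infty$, so $w_n\to0$ in norm and $c_n-x_n=-Ax_n|w_n|^2+b(w_n)\to0$. By (4) in each coordinate, Lemma 4 applies with $\beta=\sum_i(-1)^i|v_{i,n}|^2$ and $|v|^2=\sum_i|v_{i,n}|^2$.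

**Step 5: odd blocks push $c$ up to $\frac\xi2$.** Let $i$ be odd and $n_i\le n<n_{i+1}$. Then
$$-(\beta+e)\ge|v_{i,n}|^2-\sum_{j\ne i}|v_{j,n}|^2-\tfrac12|v|^2=\tfrac12|v_{i,n}|^2-\tfrac32\sum_{j\ne i}|v_{j,n}|^2,$$
so $-t_n(1-t_n)(\beta+e)\ge\frac12d_{i,n}-o_n$ with $o_n=\frac32\sum_{j\ne i}d_{j,n}$. With $p_n=\min(c_n,\frac\xi2)$, (10) gives $p_{n+1}\ge\min(\frac\xi2,\,p_n+\frac12d_{i,n}-o_n)$. Put $P_m=p_{n_i}+\frac12\sum_{n_i\le n<m}d_{i,n}$ and $O_m=\sum_{n_i\le n<m}o_n$. We claim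
$$p_m\ge\min(\tfrac\xi2,P_m)-O_m\qquad(n_i\le m\le n_{i+1}).$$
This is clear for $m=n_i$, and inductively $p_{m+1}\ge\min(\frac\xi2,\min(\frac\xi2,P_m)+\frac12d_{i,m})-O_m-o_m\ge\min(\frac\xi2,P_{m+1})-O_{m+1}$.

By (11) and (12), $\sum_{n_i\le n<n_{i+1}}d_{i,n}\ge8\xi-2\cdot2^{-i}\xi\ge7\xi$, and $p_{n_i}\ge-2\xi$. So $P_{n_{i+1}}\ge\frac32\xi$ and the minimum is $\frac\xi2$ for $m=n_{i+1}$. For the errors, use (11) with index $i-1$ for $j<i$, and (12) for $j>i$ (note $n_{i+1}\le n_j$): $O_{n_{i+1}}\le\frac32(2^{-(i-1)}+2^{-i})\xi\to0$. So $c_{n_{i+1}}\ge\frac\xi2-o(1)$ along odd $i$.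

**Step 6: even blocks push it down, and the conclusion.** For even $i$ we have $-(\beta+e)\le-\frac12|v_{i,n}|^2+\frac32\sum_{j\ne i}|v_{j,n}|^2$, and the same argument with the second half of (10) and $\max(c_n,-\frac\xi2)$ gives $c_{n_{i+1}}\le-\frac\xi2+o(1)$ along even $i$. Since $c_n-x_n\to0$, $\limsup x_n\ge\frac\xi2$ and $\liminf x_n\le-\frac\xi2$. The coordinate $x$ is a continuous linear functional, so the iterates do not converge weakly. $\blacksquare$

By Theorem 3.1, $\sum(k_n-1)=\infty$ for this $T$.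

## 7. All oscillators in one plane: proof of Theorem 2

In $\mathbb R^3$ there is a single plane for $w$. The oscillators are placed in successive annuli, and $w$ moves inward through them. Use Section 5 with $E=\mathbb C$, $B=D_{u_0}$, $u_0=\rho=2^{-6}$, where $D_u=\{|w|\le u\}$. Fix $t\in(0,\frac13]$.

**Step 1: the data.** We shall choose inductively, for $i\ge1$, integers $k_i\ge130$ with $\delta_i:=\delta_{k_i}\le2^{-i-6}$ nonincreasing, and positive numbers $\alpha_i$ (decreasing), $\gamma_i$, $u_i$, with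
$$\gamma_i\le u_{i-1}\alpha_i^3,\qquad\gamma_{i+1}\le\tfrac1{16}\gamma_i,\qquad u_i\le2^{-20}u_{i-1},\qquad4u_i\alpha_i\le2^{-i-7}\gamma_i. \tag{13}$$
Steps 2–5 hold for any such data; the choice is made in Step 6.

**Step 2: the wiggle map.** Put
$$\Psi(se^{i\theta})=s\exp\Big(i\theta-\sum_l\eta_l(s)\frac{\delta_l}{k_l}e^{-ik_l\theta}\Big)$$
with $\eta_l$ smooth, $0\le\eta_l\le1$, $\eta_l=1$ on $[2^{-10}u_{l-1},2^{-3}u_{l-1}]$, $\eta_l=0$ off $[2^{-12}u_{l-1},2^{-1}u_{l-1}]$, and $|s\eta_l'(s)|\le2$. This is possible because each transition has logarithmic length $2\log2>1$. As $u_l\le2^{-20}u_{l-1}$, the supports are disjoint. We argue as in Lemma 1, with $\phi=\eta_l\frac{\delta_l}{k_l}e^{-ik_l\theta}$ on the $l$-th support, where now $|D\phi|\le\delta_l(1+\frac2{k_l})/|z|\le\frac53\delta_l/|z|$. Since only indices $l\ge j$ occur in $|z|\le u_{j-1}$ and $\delta_l$ is nonincreasing,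
$$|D\Psi-I|\le4\delta_j\qquad(0<|z|\le u_{j-1}). \tag{14}$$
For $|z|>\frac12u_0$, $\Psi=\mathrm{id}$. So $\mathrm{Lip}(\Psi-\mathrm{id})\le4\delta_1\le\frac1{32}$, and $\Psi$ is a bi-Lipschitz homeomorphism of $\mathbb C$, smooth off $0$, with $\mathrm{Lip}\,\Psi\le\frac{33}{32}$ and $\mathrm{Lip}\,\Psi^{-1}\le\frac{32}{31}$. Further $|\Psi(z)|/|z|\in[e^{-.003},e^{.003}]$, and $\Psi=\mathrm{id}$ on $\frac12u_i\le|z|\le4u_i$ for $i\ge1$. A homeomorphism of the plane that is the identity on a circle maps the disc inside onto itself, provided the bounded component goes to the bounded one, which it does since its image is bounded. So $\Psi(D_u)=D_u$ for $u_i\le u\le4u_i$ ($i\ge1$) and for $u=u_0$.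

**Step 3: the inward spiral.** Let $F=\gamma_i$ on $(u_i,u_{i-1}]$; it is nondecreasing in $s$. Put $\Theta(s)=\int_s^{u_0}\frac{dr}{F(r)}$ for $0<s\le u_0$. By (13), $(u_{i-1}-u_i)/\gamma_i\ge\frac12\alpha_i^{-3}\ge\frac12\alpha_1^{-3}$, so $\Theta(u_i)\to\infty$. Let $f_h(s)=\Theta^{-1}(\Theta(s)+h)$ for $h\ge0$, $f_h(0)=0$: motion inward with speed $F$. Let the angular speed $\Omega$ be continuous, $\Omega(s)=\alpha_i$ for $4u_i\le s\le2u_{i-1}$ (for $i=1$: $4u_1\le s\le u_0$), and affine on each zone $[2u_i,4u_i]$. It is nondecreasing, as $\alpha_i$ decreases. Let $N_h(0)=0$ and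
$$N_h(se^{i\theta})=f_h(s)e^{i(\theta+a_h(s))},\qquad a_h(s)=\int_0^h\Omega(f_{h'}(s))\,dh'=\int_{f_h(s)}^s\frac{\Omega(r)}{F(r)}\,dr .$$
This is a semigroup: $f_{h+h'}=f_{h'}\circ f_h$ and $a_{h+h'}(s)=a_h(s)+a_{h'}(f_h(s))$. Put $S=\Psi N_1\Psi^{-1}:D_{u_0}\to D_{u_0}$. Then $S^n=\Psi N_n\Psi^{-1}$ and $|S^nw|\le e^{.006}|w|\le1.01|w|$.

**Step 4: the function $b$.** Let $b(w)=\chi(|w|)|w|^2$, $b(0)=0$, where $\chi=(-1)^i$ on $[2^{-11}u_{i-1},4u_{i-1}]$ (intersected with $(0,u_0]$) and $\chi$ is affine in $\log s$ on $[4u_i,2^{-11}u_{i-1}]$. Since $4u_i\le2^{-18}u_{i-1}$, the logarithmic length there is at least $7\log2>2$, so $|s\chi'|\le1$. Thus $|b|\le|w|^2$, and $|\nabla b|\le3|w|$ off a locally finite family of circles in $D_{u_0}\setminus\{0\}$. Hence (8) holds.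

**Step 5: $T$ is asymptotically nonexpansive.** We bound $DN_n$, then apply Lemma 3.

*The derivative of $N_n$.* Let $s'=f_n(s)$. Off breakpoints, $f_n'=F(s')/F(s)\le1$, $s'/s\le1$, and $a_n'=\Omega(s)/F(s)-\Omega(s')f_n'/F(s')=(\Omega(s)-\Omega(s'))/F(s)$. In orthonormal polar frames
$$DN_n=\begin{pmatrix}f_n'&0\\s'a_n'&s'/s\end{pmatrix},\qquad|DN_n|\le\max(f_n',s'/s)+\mathrm{Sh},\qquad\mathrm{Sh}=s'\,\frac{\Omega(s)-\Omega(s')}{F(s)}.$$
If $\mathrm{Sh}\ne0$, then $(s',s)$ meets some zone $(2u_l,4u_l)$; let $l$ be the smallest such index. Then $s'<4u_l$ and $s>2u_l$. Moreover $s\le2u_{l-1}$ if $l\ge2$, since otherwise $s'<4u_l<2u_{l-1}<s$ and zone $l-1$ would be met; and $s\le u_0$ if $l=1$. So $\Omega(s)\le\alpha_l$ and $F(s)\ge\gamma_l$, and by (13)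
$$\mathrm{Sh}\le4u_l\alpha_l/\gamma_l\le2^{-l-7}. \tag{15}$$

*Breakpoints and the origin.* The radial functions $f_n,a_n,\chi$ are continuous and piecewise $C^1$ on $(0,u_0]$ with locally finite breakpoints. Along a Lipschitz path away from $0$, the radius has zero derivative at a.e. parameter where it equals a breakpoint. At such parameters the radial functions, being locally Lipschitz, also have zero derivative along the path; the velocity of $N_n(z)$ is then purely tangential of size $(s'/s)|\dot z|$, and $\frac d{d\sigma}b=0$. So the bounds on $DN_n$ and the bound on $\frac d{d\sigma}b$ hold a.e. along segments. Further, $S^nw=0$ only if $w=0$, and a nonconstant segment of $w$'s hits $0$ at most once; as all maps are continuous at $0$ and the derivative bounds are uniform, $w'$, $b(w)$, $b(w')$ are Lipschitz along segments. If the $w$-component is constant, then $\dot w=\dot w'=0$ and all derivative bounds are trivial.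

*Three cases.* Given $n$, let $j=j(n)=\max\{j\ge0:\Theta(u_j)\le n\}$, so $j(n)\to\infty$. Then $f_n(s)\le u_j$ for all $s\le u_0$. Let $w=\Psi(z)$, $s=|z|$, $s'=f_n(s)$.

* Case $|w|\ge16u_j$, $j\ge1$. Then $s>15u_j$ and $s'\le u_j$, so $s'/s\le\frac1{15}$; $F(s')\le\gamma_{j+1}$ and $F(s)\ge\gamma_j$, so $f_n'\le\frac1{16}$; and $\mathrm{Sh}\le2^{-8}$. Hence $|DS^n|\le\frac{33}{31}(\frac1{15}+2^{-8})<\frac14$ and $|S^nw|\le1.01u_j\le\frac14|w|$. The hypotheses of Lemma 3 hold at such parameters with $E_<=E$, $E_\ge=0$.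
* Case $|w|<16u_j$, $j\ge1$. Then $s\le17u_j<u_{j-1}$, and every zone met has $2u_l<17u_j$, so $l\ge j$. By (14) and (15), $|DS^n|\le\kappa_j':=\frac{(1+4\delta_j)(1+2^{-j-7})}{1-4\delta_j}\le\frac32$, and $|w|,|S^nw|\le r_j:=24u_j\le2^{-6}$. The hypotheses hold with $E_<=0$, $\kappa=\kappa_j'$, $r=r_j$.
* Case $j=0$. Use $E_<=0$, $\kappa_0':=\frac{(1+4\delta_1)(1+2^{-8})}{1-4\delta_1}\le\frac32$, $r_0=u_0=2^{-6}$.

For fixed $n$ one applies Lemma 3 with $\kappa=\kappa'_{j(n)}$, $r=r_{j(n)}$; in the first case (ii) is void. Thus $\mathrm{Lip}(T^n)\le\kappa'_{j(n)}+12r_{j(n)}\to1$.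

**Step 6: the inductive choice.** Start (M), $t_n\equiv t$, at $(0,w_1)$ with $w_1=u_0$. The $E$-component is $w_{n+1}=(1-t)w_n+tS^nw_n$. Let $z_n=\Psi^{-1}w_n$, $s_n=|z_n|$, $J_0=1$, and for $i\ge1$
$$J_i=\lceil\Theta(u_i)\rceil+\lceil t^{-1}\log(u_0/u_i)\rceil+1,$$
which depends only on data up to index $i$. Suppose the data with index $<i$ are chosen, and let $u=u_{i-1}$, $J=J_{i-1}$. Choose $k_i$ with $\delta_i$ as required. Then choose $Z_i\ge1$ with $t(1-t)2^{-18}u^2Z_i^3/48\ge8\xi$. Then choose $\alpha_i<1$ so small (and $<\alpha_{i-1}$ if $i\ge2$) that, with $K_1$ from Lemma 2 ($k=k_i$, $V=0$) and $M_i=\lfloor Z_i\alpha_i^{-2/3}\rfloor$,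
$$Z_i\alpha_i^{1/3}\le\tfrac1{16},\quad K_1(Z_i+Z_i^4)\alpha_i^{1/3}\le\tfrac12\log2,\quad M_i>J,\quad\alpha_i^2M_i^3\ge\tfrac18Z_i^3,\quad\alpha_i^2J^3\le\tfrac1{16}Z_i^3 .$$
Finally choose $\gamma_i$, then $u_i$, according to (13). Note $M_i\alpha_i\le\frac1{16}$.

**Step 7: the orbit stays in the $i$-th annulus for the whole time window.** We prove the following.

**Claim.** For every $i\ge1$, with $u=u_{i-1}$ and $J=J_{i-1}$: for $J\le n\le M_i$ the points $w_n,S^nw_n,w_{n+1}$ have norm in $[2^{-11}u,2u]$, and $\sum_{n=J}^{M_i}t(1-t)|w_n-S^nw_n|^2\ge8\xi$. Moreover $|w_n|\le2u$ for all $n\ge J$.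

*Proof.* Write $\psi_n=n\alpha_i$; by (13), $n\gamma_i\le un\alpha_i^3\le u\psi_n^3$. Since $t\le\frac13$,
$$|w_{n+1}|\ge(1-t-1.01t)|w_n|\ge\tfrac14|w_n|. \tag{16}$$

(a) *Upper bound.* Let $i\ge2$. If $n\ge\Theta(u)$, then $S^n(D_{u_0})\subset\Psi(D_u)=D_u$, so $|w_{n+1}|-u\le(1-t)(|w_n|-u)$. Hence $|w_n|\le u+e^{-tm}u_0\le2u$ for $n=\lceil\Theta(u)\rceil+m$, $m=\lceil t^{-1}\log(u_0/u)\rceil$, and this $n$ is $\le J$. Let $n'\le J$ be the first index with $|w_{n'}|\le2u$. The disc $D_{2u}$ is convex and invariant under every $S^n$, because $\Psi(D_{2u})=D_{2u}$ and $N_n$ moves inward. So $|w_n|\le2u$ for all $n\ge n'$. Since $|w_1|=u_0>2u$, $n'>1$, and (16) gives $|w_{n'}|\ge\frac14\cdot2u=\frac u2$. For $i=1$ put $n'=1$; then $|w_n|\le u_0=u$ for all $n$ and $|w_{n'}|=u$.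

(b) *$s_n\ge2^{-7}u$ for $n'\le n\le M_i+1$.* Suppose not, and let $n_2$ be the first index $\ge n'$ violating this. Let $n_1<n_2$ be the last index in $[n',n_2]$ with $s_{n_1}\ge2^{-5}u$; it exists as $s_{n'}\ge0.49u$. If $|w_{n_1}|>u$, then by (16) $|w_{n_1+1}|>\frac u4$, so $s_{n_1+1}\ge2^{-5}u$, contrary to the choice of $n_1$. So $|w_{n_1}|\le u$, and $s_{n_1}\le u$ because $\Psi(D_u)=D_u$. Thus for every $n$ with $n_1\le n<n_2$ we have $n\le M_i$ and $2^{-7}u\le s_n\le u$.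

For these $n$, $n\gamma_i\le u\psi_n^3\le2^7s_n\psi_n^3\le\frac1{32}s_n$ and $s_n-n\gamma_i\ge2^{-8}u>4u_i$. In $(4u_i,u]$ the inward speed is $\gamma_i$ and the angular speed is $\alpha_i$, so $N_n$ moves $z_n=s_ne^{i\theta_n}$ to $(s_n-n\gamma_i)e^{i(\theta_n+\psi_n)}$. Therefore
$$|z_{n+1}-z_n|\le\tfrac{32}{31}\cdot\tfrac{33}{32}\cdot\tfrac13(s_n\psi_n+n\gamma_i)\le0.04s_n .$$
Hence $s_{n_1+1}\ge2^{-6}u$, in particular $n_1+1<n_2$, and $s_{n_2}\ge0.96\cdot2^{-7}u$. For $n_1<n\le n_2$ the points $z_n$, and for $n_1<n<n_2$ the images $N_nz_n$, lie in $2^{-10}u\le|z|\le2^{-3}u$. There $\eta_i=1$ and all other $\eta_l$ vanish, so $\Psi(z)=|z|\Gamma_{k_i}(\arg z)$, with $\Gamma_{k_i}$ the curve $\Gamma$ of Section 4 for $k=k_i$. So Lemma 2 applies with $p=n_1+1$, $q=n_2-1\le M_i$ and $\varepsilon_n=n\gamma_i/s_n\le2^7\psi_n^3$, and gives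
$$|\log s_{n_2}-\log s_{n_1+1}|\le K_1(Z_i+Z_i^4)\alpha_i^{1/3}\le\tfrac12\log2 .$$
Thus $s_{n_2}\ge2^{-6.5}u$, a contradiction.

(c) *The sum.* Let $J\le n\le M_i$, so $2^{-7}u\le s_n\le2u$ by (a) and (b). If $s_n\le u$, the image radius is $s_n-n\gamma_i\ge2^{-8}u$ as in (b). If $s_n>u$, it is at least $u-n\gamma_i\ge\frac u2$, since the speed below $u$ is $\gamma_i$. So the path stays in $(4u_i,2u]$, where the angular speed is $\alpha_i$, and the total rotation is exactly $\psi_n$. All norms claimed follow, since $|\Psi(z)|/|z|\ge e^{-.003}$ (for $w_{n+1}$ use (b) with $n+1\le M_i+1$; the upper bounds are in (a)). Also $|z_n-N_nz_n|\ge s_n\sin\psi_n\ge\frac12s_n\psi_n$, so $|w_n-S^nw_n|\ge\frac{31}{32}\cdot\frac12s_n\psi_n\ge\frac14s_n\psi_n\ge2^{-9}un\alpha_i$. As $\sum_{n=J}^{M_i}n^2\ge(M_i^3-J^3)/3$, the sum in the claim is at least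
$$t(1-t)2^{-18}u^2\alpha_i^2(M_i^3-J^3)/3\ge t(1-t)2^{-18}u^2Z_i^3/48\ge8\xi.\qquad\square$$

**Step 8: $x$ oscillates.** Let $x_n$ be the real component of the iterates and $c_n=R(x_n,w_n)$. For $J_{i-1}\le n\le M_i$ the three points $w_n,S^nw_n,w_{n+1}$ lie where $b(w)=(-1)^i|w|^2$. By (4), Lemma 4 applies with $\beta=(-1)^i|v_n|^2$, where now $v_n=S^nw_n-w_n$. Let $d_n=t(1-t)|v_n|^2$. For odd $i$, (10) gives
$$\min(c_{n+1},\tfrac\xi2)\ge\min\big(\tfrac\xi2,\ \min(c_n,\tfrac\xi2)+\tfrac12d_n\big).$$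
Since $c_{J_{i-1}}\ge-2\xi$ and $\frac12\sum_{n=J_{i-1}}^{M_i}d_n\ge4\xi$, we get $c_{M_i+1}\ge\frac\xi2$. Symmetrically $c_{M_i+1}\le-\frac\xi2$ for even $i$. Now $M_i>J_{i-1}\to\infty$, and $w_n\to0$ by the last sentence of the Claim, so $x_n-c_n\to0$. Hence $\limsup x_n\ge\frac\xi2$ and $\liminf x_n\le-\frac\xi2$, and the iterates do not converge. A Hilbert space of dimension $\ge3$ contains a copy of Euclidean $\mathbb R^3$, and the example lives there as well. $\blacksquare$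

**Remark.** In both examples the cluster set is all of $F(T)$. Indeed $S^nw\to0$ for every $w$, so $Sw=w$ only for $w=0$; and $T(x,0)=(\tau(x),0)$, so $F(T)=\{(x,0):|x|\le\frac\xi2\}$. By Theorem 3 the cluster set is a connected subset of $F(T)$, and since $\limsup x_n\ge\frac\xi2$ and $\liminf x_n\le-\frac\xi2$ it contains both endpoints. So every fixed point is a cluster point of the iteration.
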